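# Multi-dimension games with bounded windows are undecidable

## Games with integer vector weights

**Definition (game).** A *game* is $G=(S_1,S_2,E,k,w)$. The finite state set is $S=S_1\cup S_2$ with $S_1\cap S_2=\emptyset$; player $\mathcal P_1$ owns $S_1$ and player $\mathcal P_2$ owns $S_2$. The edge relation is $E\subseteq S\times S$, every state has at least one successor, and $w:E\to\mathbb Z^k$ with $k\ge 1$. A *play* is an infinite sequence $\pi=s_0s_1s_2\ldots$ with $(s_i,s_{i+1})\in E$ for all $i$. For $i<j$ we write
$$w(\pi[i,j])=\sum_{m=i}^{j-1}w(s_m,s_{m+1})\in\mathbb Z^k ,$$
and $w_t$ is the $t$-th coordinate.

**Example 1.** Let $k=2$, with edges $a\to b$ of weight $(-1,1)$ and $b\to a$ of weight $(1,-1)$. The only play from $a$ is $abab\ldots$, with $w(\pi[0,1])=(-1,1)$ and $w(\pi[0,2])=(0,0)$.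

**Definition (strategy).** A strategy of a player maps each finite prefix of a play ending in one of his states to a successor of that state. It is *finite-memory* if a finite automaton reading the prefix computes it, and *memoryless* if it depends only on the last state. A player *wins* an objective (a set of plays) from $s_0$ if he has a strategy all of whose consistent plays from $s_0$ achieve his goal: for $\mathcal P_1$, to be in the set; for $\mathcal P_2$, to be outside it. The game is *determined* if one of the two wins.

**Example 2.** Let $k=1$ and let both states $s,c$ belong to $\mathcal P_2$, with edges $s\to c$ of weight $-1$, $c\to c$ of weight $0$, $c\to s$ of weight $+1$. "Loop five times at $c$, then leave" is finite-memory. "At the $r$-th visit to $c$ loop $r$ times, then leave" is a strategy that is not finite-memory.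

## Windows

**Definition (good window).** Fix $l\ge1$. The play $\pi$ has a *good window* at position $i$ in dimension $t$ if $w_t(\pi[i,i+m])\ge0$ for some $m$ with $1\le m\le l$. We say that the window opened at $i$ *closes within $l$ steps*, and that it is closed at time $i+m$ for such an $m$. The witness $m$ may differ between dimensions.

**Definition (objectives).**

- $\mathrm{DirFix}(l)$: the plays with a good window at every position $i\ge0$ in every dimension.
- $\mathrm{FixWMP}(l)$: the plays having some suffix $s_is_{i+1}\ldots$ in $\mathrm{DirFix}(l)$.
- $\mathrm{BndWMP}=\{\pi\mid \exists\, l\ge1,\ \pi\in\mathrm{FixWMP}(l)\}$. The bound may depend on the play.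

**Example 3.** In Example 1 the window at position $0$ closes at $m=1$ in dimension 2 and at $m=2$ in dimension 1. The play is in $\mathrm{DirFix}(2)$. It is not in $\mathrm{FixWMP}(1)$, since at every position one of the two dimensions needs two steps.

**Example 4.** In Example 2, a visit to $c$ with $n$ loops gives the weights $-1,0,\dots,0,+1$, so the window opened at $s$ closes after exactly $n+2$ steps. If $\mathcal P_2$ always loops at most $n$ times, the play is in $\mathrm{DirFix}(n+2)$. If he stays in $c$ forever, the play is in $\mathrm{FixWMP}(1)$, because from then on all weights are $0$. If he loops $r$ times at the $r$-th visit, then for every $l$ infinitely many windows stay open longer than $l$, and the play is not in $\mathrm{BndWMP}$. To hurt $\mathcal P_1$, then, $\mathcal P_2$ must prolong windows again and again, each time longer, and never forever.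

## Excess

The next notion turns windows into a number that can be tracked.

**Definition (excess).** Fix a play and a dimension $t$. Let $\Sigma_0=0$, $\Sigma_j=w_t(\pi[0,j])$ and $M_j=\max_{i\le j}\Sigma_i$. The *excess* at time $j$ is $D_j=M_j-\Sigma_j\ge0$.

Since $M_{j+1}=\max(M_j,\Sigma_j+w_t(s_j,s_{j+1}))$, subtracting $\Sigma_{j+1}$ gives $D_0=0$ and
$$D_{j+1}=\max\bigl(D_j-w_t(s_j,s_{j+1}),\,0\bigr). \tag{1}$$
Call $u=-w$ the *effect* of an edge, so that $D_{j+1}=\max(D_j+u_t,0)$. If $D_j+u_t<0$, the edge is *truncated* in $t$.

**Example 5.** For weights $-1,-1,+1,+1,+1$ we get $\Sigma=0,-1,-2,-1,0,1$ and $D=0,1,2,1,0,0$. The last edge has effect $-1$ at excess $0$ and is truncated. So the excess is a counter on which effect $+1$ is an increment and effect $-1$ a decrement, except that a decrement at $0$ is silently ignored.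

**Lemma 1.** In every dimension $t$:

(a) If $i<j$ and $D_j=0$, the window opened at $i$ is closed at some time in $(i,j]$.

(b) Let $a<p$ with $D_a=0$ and $D_p>0$, and suppose the edges taken at times $p,\dots,p+n-1$ have $t$-weight $0$. Then there is $i\in[a,p)$ whose window is not closed at any time in $(i,p+n]$.

(c) If $\pi\in\mathrm{BndWMP}$, then the sequence $(D_j)_j$ is bounded.

*Proof.* (a) $D_j=0$ means $\Sigma_j=M_j\ge\Sigma_i$, so the window is closed at time $j$ at the latest.

(b) Let $i$ be the last index in $[0,p]$ with $\Sigma_i=M_p$. Since $D_p>0$, we have $i\neq p$. Suppose $i<a$. Then $M_p=\Sigma_i\le M_a=\Sigma_a\le M_p$, so $a$ is a later index in $[0,p]$ attaining $M_p$, a contradiction. Hence $a\le i<p$. For $i<m\le p$ we have $\Sigma_m<\Sigma_i$ because $i$ is the last maximizer. For $p\le m\le p+n$ we have $\Sigma_m=\Sigma_p<\Sigma_i$.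

(c) Let the suffix from $i_0$ be in $\mathrm{DirFix}(l)$ and let $U$ be the largest absolute value of a weight. For $j\ge i_0$ put $\mu=\max_{i_0\le m\le j}\Sigma_m$, attained last at $i$. If $i<j$, then $\Sigma_m<\Sigma_i$ for all $i<m\le j$; as the window at $i$ closes within $l$ steps, $j-i<l$. In all cases $\mu-\Sigma_j\le lU$. Moreover $M_{i_0}=\Sigma_{i_0}+D_{i_0}\le\mu+D_{i_0}$, so $M_j=\max(M_{i_0},\mu)\le\mu+D_{i_0}$. Together $D_j\le lU+D_{i_0}$. $\square$

## Counter machines

**Definition (counter machine).** An *$n$-counter machine* (Minsky machine) is deterministic, with a finite state set $Q$, an initial state $q_0$, a halting state $q_h\ne q_0$, and one instruction for each $q\neq q_h$: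

- $\mathrm{inc}(j,q')$: increment $c_j$ and go to $q'$;
- $\mathrm{dec}(j,q',q'')$: if $c_j=0$ go to $q'$, otherwise decrement $c_j$ and go to $q''$.

We use Minsky's theorem (Minsky 1967): it is undecidable whether a 2-counter machine halts from $(q_0,0,0)$. In its textbook form, the halting problem for Turing machines reduces to this one by a computable map.

**Example 6.** With one counter, let $q_0:\mathrm{inc}(1,q_1)$ and $q_1:\mathrm{dec}(1,q_h,q_1)$. The run is $(q_0,0),(q_1,1),(q_1,0),(q_h,0)$, halting after $3$ steps with maximal counter value $1$.

**Definition (property (U)).** A machine has property *(U)* if every infinite run from every configuration $(q,c)$, reachable or not, has unbounded counters.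

**Example 7.** The machine of Example 6 has no infinite runs, so it has (U) vacuously. The machine $q_0:\mathrm{inc}(1,q_1)$, $q_1:\mathrm{dec}(1,q_0,q_0)$ fails (U): it runs forever with $c_1\le1$.

**Definition ($\Sigma^0_1$).** A problem is in $\Sigma^0_1$ (recursively enumerable) if some procedure halts exactly on its yes-instances. It is *$\Sigma^0_1$-complete* if moreover every problem in $\Sigma^0_1$ many-one reduces to it, that is, by a computable map sending yes-instances to yes-instances and no-instances to no-instances. Example: by Minsky's theorem, halting of 2-counter machines.

## The decision problem and the two theorems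

The **bounded window mean-payoff problem**: given a game $G$, of arbitrary dimension $k$, and a state $s_0$, does $\mathcal P_1$ have a strategy such that, whatever $\mathcal P_2$ does, the play from $s_0$ is in $\mathrm{BndWMP}$? In plain words: can $\mathcal P_1$ force that, from some moment on, every drop in every coordinate is made up for within a bounded time, where the bound may depend on how the play goes?

The question "is BW decidable in multi-dim.?" is posed as open in *Looking at Mean-Payoff and Total-Payoff through Windows*; the known fact given with it is that the problem is non-primitive-recursive hard.

**Theorem 1.** The bounded window mean-payoff problem in two-player multi-dimension games is undecidable, even restricted to $k=4$ and weights in $\{-1,0,1\}$.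

**Theorem 2.**

1. Undecidability holds already for $k=3$ and weights in $\{-1,0,1\}$. More strongly, from a Minsky machine $M$ one computes such a game in which: if $M$ halts, $\mathcal P_1$ has a finite-memory strategy ensuring $\mathrm{DirFix}(K)$ for some single $K$; if $M$ does not halt, $\mathcal P_1$ does not win even $\mathrm{BndWMP}$. Hence the direct version ($\exists l:\mathrm{DirFix}(l)$) and the versions with a uniform bound (one $l$ for all strategies of $\mathcal P_2$) are undecidable too.
2. For every game, $\mathcal P_1$ wins $\mathrm{BndWMP}$ from $s_0$ iff there is one $l$ such that $\mathcal P_1$ wins $\mathrm{FixWMP}(l)$ from $s_0$; the game is determined, and $\mathcal P_1$ needs only finite memory. So the problem is recursively enumerable, hence $\Sigma^0_1$-complete for every fixed $k\ge3$ and for arbitrary $k$. No computable function of the game (with its initial state) bounds the least sufficient $l$.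
3. Both players are needed: if $S_2=\emptyset$ or $S_1=\emptyset$, the problem is decidable for all $k$.

The case $k=1$ is decidable (Chatterjee, Doyen, Randour, Raskin, *Looking at mean-payoff and total-payoff through windows*, Inf. & Comput. 242, 2015). Two-player games with $k=2$ are not settled here.

## One-player games: closed walks and projections

We begin with the simplest games, where one player makes all the choices. This proves Theorem 2, part 3.

**Step 1: only $\mathcal P_1$ moves ($S_2=\emptyset$).** The aim is to show that $\mathcal P_1$ wins from $s_0$ iff he can reach a nonempty closed walk whose total weight is $\ge0$ in every dimension.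

If there is such a walk, of length $p$, he reaches it and repeats it. Any $p$ consecutive edges of the periodic part form a rotation of the closed walk, so their weights sum to a vector $\ge0$, and every window opened there closes within $p$ steps.

Conversely let $\pi\in\mathrm{BndWMP}$. By Lemma 1(c) all excesses are bounded, so there are $i<j$ with the same state and the same excess vector. Componentwise, $\Sigma_j-\Sigma_i=(M_j-D_j)-(M_i-D_i)=M_j-M_i\ge0$. The piece of $\pi$ between times $i$ and $j$ is the required walk.

A simple cycle need not suffice. Take $a\to b$ of weight $(1,-1)$, $a\to c$ of weight $(-1,1)$, and $b\to a$, $c\to a$ of weight $0$. Neither simple cycle is $\ge0$, but the closed walk $abaca$ has total $0$.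

**Step 2: deciding whether such a walk exists.** For each nonempty edge set $F$ reachable from $s_0$ and forming a strongly connected subgraph, test by linear programming whether there is $f\in\mathbb Q_{>0}^F$ with inflow equal to outflow at every state and $\sum_{e\in F}f(e)w(e)\ge0$. (By scaling, $f>0$ may be replaced by $f\ge1$.) If $f$ exists, scale it to integers: taking each edge $e$ exactly $f(e)$ times gives a connected Eulerian directed multigraph, and an Eulerian circuit of it is a closed walk with total weight $\ge0$. Conversely, the edges of a closed walk form such an $F$, and their multiplicities form such an $f$.

**Step 3: only $\mathcal P_2$ moves ($S_1=\emptyset$).** Now $\mathcal P_1$ wins iff all plays from $s_0$ are in $\mathrm{BndWMP}$. A play is in $\mathrm{BndWMP}$ iff each of its $k$ one-dimensional projections is: for the nontrivial direction take the maximum of the $k$ bounds and the maximum of the $k$ starting positions of the suffixes. So $\mathcal P_1$ wins iff he wins each of the $k$ one-dimensional games, and $k=1$ is decidable by the cited paper. This proves part 3. $\square$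

**Remark (Step 3 without the citation).** Let $U\ge1$ bound the absolute weights, and put $\beta_1=1$, $\beta_{i+1}=1+U(\beta_1+\dots+\beta_i)$, $l_0=\beta_{|S|+1}$. Consider a path of length $l$ with all prefix sums $\Sigma_1,\dots,\Sigma_l$ negative in dimension $t$, and suppose there are no $1\le u<v\le l$ with equal states and $\Sigma_v\le\Sigma_u$. List the states seen at times $1,\dots,l$ by first visit: $\tau_1=1<\tau_2<\dots<\tau_r$. The sums at the visits of the $i$-th state are strictly increasing integers in $[-U\tau_i,-1]$, so it is visited at most $U\tau_i$ times. Before time $\tau_{i+1}$ only the first $i$ states occur, so $\tau_{i+1}\le1+U(\tau_1+\dots+\tau_i)$. By induction $\tau_i\le\beta_i$, and $l\le U(\tau_1+\dots+\tau_r)<l_0$. Hence a path of length $l_0$ with negative prefix sums has the form $\rho_0\rho_1\rho_2$ with $\rho_1$ a nonempty closed walk of weight $\le0$ in dimension $t$, and all prefix sums of $\rho_0\rho_1^r$ are negative for every $r$. Suppose now that a play has infinitely many windows not closing within $l_0$. For some $t$ and some $\rho=\rho_0\rho_1\rho_2$ as above, the path $\rho$ occurs infinitely often in it, so one can walk from the end of $\rho$ back to its start. The play that traverses $\rho_0\rho_1^r\rho_2$ at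 the $r$-th round and then walks back is outside $\mathrm{BndWMP}$. So if $S_1=\emptyset$, $\mathcal P_1$ wins $\mathrm{BndWMP}$ iff all plays from $s_0$ are in $\mathrm{FixWMP}(l_0)$, which is decidable by Step 1 of the next section.

## A fixed bound is a co-Büchi game

With two players, the sensible first attempt is to solve the problem for each fixed $l$ and let $l$ grow. We see how far this goes.

**Step 1: solving $\mathrm{FixWMP}(l)$.** Recall that in a *co-Büchi game* on a finite graph, $\mathcal P_1$ wins a play iff a given set of *bad* vertices is visited only finitely often. From each vertex one of the players has a memoryless winning strategy, and the winner is computable.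

Take the product of $G$ with the memory of the last at most $l$ edges (empty at the start). Call a product vertex bad if its memory holds exactly $l$ edges and in some dimension all $l$ nonempty prefix sums of these edges are negative. Position $i$ violates the good-window condition in some dimension iff the vertex at time $i+l$ is bad. So a play is in $\mathrm{FixWMP}(l)$ iff it visits bad vertices finitely often. Hence $\mathrm{FixWMP}(l)$-games are determined, their winner is computable, and winning strategies need finite memory in $G$.

**Step 2: the winning regions stabilize.** Let $W_l$ be the set of states from which $\mathcal P_1$ wins $\mathrm{FixWMP}(l)$. Since $\mathrm{FixWMP}(l)\subseteq\mathrm{FixWMP}(l+1)$, we have $W_1\subseteq W_2\subseteq\cdots\subseteq S$. As $S$ is finite, there is $l^*$ with $W_l=W:=W_{l^*}$ for all $l\ge l^*$. From $W$, $\mathcal P_1$ wins $\mathrm{FixWMP}(l^*)\subseteq\mathrm{BndWMP}$ with finite memory.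

**Step 3: outside $W$, player $\mathcal P_2$ wins.** The aim is to combine his strategies against all the bounds into one.

**Lemma 2.** From every $s\notin W$, $\mathcal P_2$ has a strategy all of whose plays are outside $\mathrm{BndWMP}$.

*Proof.* For $l\ge l^*$ and $s\notin W=W_l$, determinacy gives a strategy $\sigma_{l,s}$ of $\mathcal P_2$ winning against $\mathrm{FixWMP}(l)$ from $s$. No play consistent with $\sigma_{l,s}$ enters $W$. Otherwise, let a consistent prefix end in $s'\in W_l$. Let $\mathcal P_1$ make the choices of this prefix and from $s'$ on follow a winning strategy for $\mathrm{FixWMP}(l)$. Against $\sigma_{l,s}$ this produces a play extending the prefix whose part from $s'$ is in $\mathrm{FixWMP}(l)$. The objective does not depend on finite prefixes, so the whole play is in $\mathrm{FixWMP}(l)$, a contradiction.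

Now $\mathcal P_2$ plays in rounds $l=l^*,l^*+1,\dots$. Round $l$ starts in a state $s_l\notin W$. He plays $\sigma_{l,s_l}$, forgetting the past, until some position of this round is seen, within the round, to have a window not closed within $l$ steps. This happens after finitely many steps: otherwise the round would last forever and its play from $s_l$ would be in $\mathrm{DirFix}(l)\subseteq\mathrm{FixWMP}(l)$. The current state is still outside $W$, and round $l+1$ begins.

Fix any $l$. Each round $l'\ge\max(l,l^*)$ contributes a position whose window does not close within $l'\ge l$ steps, and these positions are distinct. So the play is not in $\mathrm{FixWMP}(l)$, for any $l$. $\square$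

Consequently
$$\mathcal P_1\text{ wins }\mathrm{BndWMP}\text{ from }s_0\iff s_0\in\textstyle\bigcup_l W_l ,\tag{2}$$
the game is determined, and $\mathcal P_1$ needs only finite memory. Computing $W_1,W_2,\dots$ until $s_0$ appears shows that the problem is in $\Sigma^0_1$.

**Where the attempt stops.** To answer "no" we must know that $W_l$ has stopped growing, and equality of two consecutive sets does not tell us this. For the cycle of length $3$ with weights $-1,-1,+2$, a window opened at the start of the pattern $-1,-1,+2$ needs $3$ steps, so $W_1=W_2=\emptyset$, while $W_3$ contains all states. We would need a computable upper bound on $l^*$. The rest of the lecture shows that there is none.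

## Excesses as counters, and the free false decrement

For undecidability we want $\mathcal P_1$ to simulate a counter machine, with the excess $x_j$ in dimension $j$ playing the role of $c_j$. Increments are edges of effect $+1$ in $x_j$, decrements are edges of effect $-1$. The simulation can go wrong in two ways.

*A false zero-claim:* $\mathcal P_1$ takes the zero branch while $x_j>0$. Here $\mathcal P_2$ can be given a state with a self-loop of effect $0$ in $x_j$. Positive excess means an open window, and he keeps it open as long as he likes, as in Example 4 and Lemma 1(b).

*A false decrement:* $\mathcal P_1$ takes the decrement branch while $x_j=0$. By (1) the edge is truncated and nothing happens. This is the point where the plain simulation breaks. Take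
$$q_0:\mathrm{dec}(1,q_1,q_h),\qquad q_1:\mathrm{inc}(1,q_1),\tag{3}$$
which does not halt from $(q_0,0)$: it moves to $q_1$ and increments forever. In a plain simulation with a loop of weight $0$ at $q_h$, $\mathcal P_1$ goes from $q_0$ to $q_h$ by the decrement edge, of weight $+1$. Every window on this play closes in one step, so $\mathcal P_1$ wins although the machine does not halt.

A first repair is an extra dimension $y$ moving in the opposite direction: increments have effect $x_j{+}1,\ y{-}1$, decrements have effect $x_j{-}1,\ y{+}1$. Then a correct step preserves the total $T=\sum_jx_j+y$, while a truncated decrement raises $T$ by $1$. This alone is not enough, because $\mathrm{BndWMP}$ forgives any finite prefix. On (3), $\mathcal P_1$ cheats once, pays $1$ in $T$, and sits in the weight-$0$ loop at $q_h$, where windows close at once.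

The way past this is to make $\mathcal P_1$ simulate the machine again and again, forever, with no permission ever to lower $T$ himself. Then:

- infinitely many undetected cheats drive $T$ to infinity, which Lemma 1(c) forbids in $\mathrm{BndWMP}$;
- infinitely many challenges of false zero-claims let $\mathcal P_2$ prolong open windows by $1,2,3,\dots$ steps.

So on a play in $\mathrm{BndWMP}$ against a good $\mathcal P_2$, only finitely many things go wrong, and afterwards the simulation is exact. On the other side, an honest $\mathcal P_1$ must not be harmed by unjustified challenges, and all his windows must close during each simulation. Most of the gadgets below serve that purpose.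

## The game $G_M$

Let $M$ be an $n$-counter machine, $n\ge1$, with (U). The game $G_M$ has $k=n+1$ dimensions, with excesses named $x_1,\dots,x_n,y$. Edges are listed with their *effects* $u=-w$; components not mentioned are $0$.

States of $\mathcal P_1$:

- $q\in Q\setminus\{q_h\}$ with instruction $\mathrm{inc}(j,q')$: an edge to $q'$ with effect $x_j{+}1,\ y{-}1$.
- $q$ with instruction $\mathrm{dec}(j,q',q'')$: an edge to $q''$ with effect $x_j{-}1,\ y{+}1$; an edge to $Z_{j,q'}$ with effect $0$ (the claim "$x_j=0$").
- $q_h$: an edge to $A_1$ with effect $0$.
- $A_j$, $1\le j\le n$: a self-loop with effect $x_j{-}1,\ y{+}1$; an edge with effect $0$ to $A_{j+1}$ (to $B$ if $j=n$).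
- $B$: a self-loop with effect $y{-}1,\ x_1{+}1$; an edge with effect $0$ to $A'$.
- $A'$: a self-loop with effect $x_1{-}1,\ y{+}1$; an edge with effect $0$ to $F$.
- $F$ (refill): a self-loop with effect $y{+}1$; an edge with effect $0$ to $V_1$.

States of $\mathcal P_2$:

- $Z_{j,q'}$: edges with effect $0$ to $q'$ and to $C_j$.
- $V_j$, $1\le j\le n$: edges with effect $0$ to $C_j$ and to $V_{j+1}$ (to $q_0$ if $j=n$).
- $C_j$ (challenge): a self-loop with effect $0$ in $x_j$ and $-1$ in all other dimensions; an edge with effect $0$ to $P$.
- $P$: a self-loop with effect $-1$ in all dimensions; an edge with effect $0$ to $A_1$.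

The initial state is $s_0=A_1$. All weights are in $\{-1,0,1\}$, there are no parallel edges, and $G_M$ is computable from $M$. Put $T=x_1+\dots+x_n+y$. An *arrival* at a state means entering it from a different state; time $0$ also counts as an arrival at $A_1$.

One unchallenged cycle runs $A_1,\dots,A_n,B,A',F,V_1,\dots,V_n$, then the machine states from $q_0$ to $q_h$, then $A_1$ again. The $A_j$ move the counters into $y$. The pair $B,A'$ moves $y$ out and back, so that $y$ can be $0$ once per cycle. At $F$, $\mathcal P_1$ may raise $T$. At the $V_j$, $\mathcal P_2$ checks that the simulation starts with $x=0$. In $C_j$ an open window in $x_j$ stays open while all other excesses decay. In $P$ everything can be emptied.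

**Example 8.** For the machine of Example 6 ($n=1$), honest play with $T$ kept at most $1$ gives, as values $(x_1,y)$: at $A_1$, $B$, $A'$ the value $(0,0)$; one loop at $F$ gives $(0,1)$; at $V_1$ and $q_0$ still $(0,1)$; the increment leads to $q_1$ with $(1,0)$; the decrement leads to $q_1$ with $(0,1)$; the true zero-claim leads through $Z_{1,q_h}$ to $q_h$ and $A_1$ with $(0,1)$. In the next cycle: no loop at $A_1$, one loop at $B$ giving $(1,0)$, one loop at $A'$ giving $(0,1)$, no loop at $F$, and so on.

**Example 9.** For machine (3), the false decrement at $q_0$ turns $(0,y)$ into $(0,y+1)$. If $\mathcal P_1$ does this in every cycle, $T$ grows by at least $1$ per cycle, without bound.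

## Halting machines: all windows close within one bound

**Lemma 3.** If $M$ halts from $(q_0,0,\dots,0)$, then $\mathcal P_1$ has a finite-memory strategy in $G_M$ from $A_1$ and a $K$ such that every consistent play is in $\mathrm{DirFix}(K)$.

*Proof.* Let the run halt after $\tau$ steps and let $N$ be the maximum of $\sum_jc_j$ along it.

**Step 1: the strategy.** $\mathcal P_1$ tracks the excess vector and maintains the invariant that $T\le N$ at each arrival at $A_1$. Initially $T=0$.

- At $A_j$: loop while $x_j>0$, then leave. No loop is truncated, so after $A_n$ all $x_j=0$, and $y$ equals the value of $T$ at the arrival at $A_1$.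
- At $B$: loop while $y>0$. Then $y=0$, $x_1=T$.
- At $A'$: loop while $x_1>0$. Then all $x_j=0$, $y=T$.
- At $F$: loop while $y<N$, that is, $N-T$ times. Then all $x_j=0$, $y=N$.
- From $q_0$: follow $M$, taking the decrement edge iff $x_j>0$.

If $\mathcal P_2$ does not challenge at the $V_j$, state $q_0$ is reached with $x=0$, $y=N$. Then $x_j=c_j$ and $y=N-\sum_jc_j$ hold throughout the simulation. Indeed, before an increment $\sum_jc_j\le N-1$, because the configuration after it is on the run and has sum $\le N$. So $y\ge1$ and the edge is not truncated. Decrements are taken only with $x_j=c_j\ge1$. Zero-claims are made only with $x_j=0$. If $q_h$ is reached, then $T=N$, and $A_1$ is reached with $T=N$.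

**Step 2: challenges do no damage.** Every arrival at a state $C_j$ comes from $V_j$ or from some $Z_{j,q'}$, and in both cases $x_j=0$ and $T\le N$. In $C_j$ and $P$ no excess increases, so $T\le N$ if $A_1$ is reached again. The invariant holds. All excesses are at most $N$ at all times, so the strategy depends on the current state and a vector in $\{0,\dots,N\}^{n+1}$ updated by (1). It has finite memory.

**Step 3: cutting the play into segments.** The aim is to show that every excess is $0$ regularly. A *type I* segment goes from an arrival at $A_1$ to the next arrival at $A_1$ or at a state $C_j$. A *type II* segment goes from an arrival at a $C_j$ to the next arrival at $A_1$, and may be infinite. A segment contains its starting time but not its end time, so the segments partition the time axis.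

A type I segment has at most
$$L=4N+2n+2\tau+4$$
steps: at most $N$ loops in all the $A_j$ together and at most $N$ at each of $B$, $A'$, $F$; $n$ edges leaving the $A_j$; $3$ edges leaving $B,A',F$; at most $n$ edges leaving the $V_j$; at most $2\tau$ edges for the simulation (a zero-claim uses two); and one edge from $q_h$. A challenge only makes the segment shorter. A type I segment always reaches $V_1$, and before that each excess has been $0$ at some time: $x_j$ when leaving $A_j$, $y$ when leaving $B$.

In a type II segment entered at $C_j$, $x_j=0$ throughout, since it starts at $0$ and never increases. Every other excess never increases, and drops by $1$, if positive, at each loop step. At most $2$ steps are not loop steps ($C_j\to P$ and $P\to A_1$). All excesses are at most $N$ at the start. So if the segment lasts at least $N+2$ steps, all excesses are $0$ from its $(N+2)$-nd step until it ends.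

**Step 4: the uniform bound.** We show that for every time $i$ and every dimension, the excess is $0$ at some time in $(i,i+K]$, where
$$K=2L+N+2 .$$
If $i$ lies in a type II segment, then either the segment has not ended by time $i+N+2$, and all excesses are $0$ at that time; or $A_1$ is reached at some time in $(i,i+N+2]$, and a zero of the given dimension follows within $L$ further steps, in the type I segment that begins there. If $i$ lies in a type I segment, a new segment begins at some time in $(i,i+L]$. If it is of type I, a zero occurs within $L$ more steps. If it is of type II, the previous case, applied to its starting time, gives a zero within $(N+2)+L$ more steps.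

By Lemma 1(a), every window in every dimension closes within $K$ steps. So every consistent play is in $\mathrm{DirFix}(K)$, and $K$ does not depend on the strategy of $\mathcal P_2$. $\square$

In Example 8, $N=1$, $n=1$, $\tau=3$, hence $L=16$ and $K=35$.

**Remark (why (U) is required of $M$).** Apply the same construction to the machine $q_0:\mathrm{inc}(1,q_1)$, $q_1:\mathrm{dec}(1,q_0,q_0)$ of Example 7, which neither halts nor has (U). Let $\mathcal P_1$ play as above with $N=1$. The part before $q_0$ has bounded length and challenges are harmless, for the same reasons. Once $q_0$ is reached with $(x_1,y)=(0,1)$, the play alternates between $(0,1)$ at $q_0$ and $(1,0)$ at $q_1$ forever, and each excess is $0$ every second step. So $\mathcal P_1$ ensures $\mathrm{DirFix}(K)$ for some $K$ although the machine does not halt.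

## Non-halting machines: $\mathcal P_2$ prolongs windows or $T$ diverges

**Lemma 4.** Let $M$ have (U). If $M$ does not halt from $(q_0,0,\dots,0)$, then $\mathcal P_2$ has a strategy in $G_M$ from $A_1$ all of whose plays are outside $\mathrm{BndWMP}$.

*Proof.* **Step 1: the strategy.** $\mathcal P_2$ tracks the excesses and plays as follows.

- At $Z_{j,q'}$ and at $V_j$: go to $C_j$ iff $x_j>0$.
- At the $r$-th arrival overall at a state of the form $C_j$: loop exactly $r$ times, then go to $P$.
- At $P$: loop until all excesses are $0$, then go to $A_1$.

Each stay in a $C_j$ or in $P$ is finite. Let $\pi$ be any consistent play.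

**Step 2: infinitely many challenges.** The aim is to find windows that stay open longer and longer, opened later and later. Let the $r$-th challenge enter $C_j$ (with $j$ depending on $r$) at time $p_r$. The edge into $C_j$ has effect $0$, so $x_j>0$ at time $p_r$. Let $a_r<p_r$ be the last arrival at $A_1$ from $P$ before $p_r$, or $a_1=0$ if $r=1$. It exists for $r\ge2$, because after the $(r-1)$-st challenge the play passes through $P$ to $A_1$. At time $a_r$ all excesses are $0$. The $r$ edges taken from time $p_r$ on are loops at $C_j$, of weight $0$ in dimension $x_j$. By Lemma 1(b), there is $i_r\in[a_r,p_r)$ whose window in dimension $x_j$ is not closed at any time in $(i_r,p_r+r]$, and so not within $r$ steps. Since $a_r\to\infty$, also $i_r\to\infty$. Hence for every $l$, every suffix of $\pi$ contains a position whose window does not close within $l$ steps. So $\pi\notin\mathrm{FixWMP}(l)$ for every $l$, and $\pi\notin\mathrm{BndWMP}$.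

Emptying the excesses in $P$ is essential here: it forces the prolonged window to be a recent one, so that it lies outside any prescribed prefix.

**Step 3: finitely many challenges, and $T$ becomes constant.** Now there is a time $a$ from which no $C_j$ and no $P$ is visited. From then on, every visit to $Z_{j,q'}$ or $V_j$ happens with $x_j=0$, for otherwise $\mathcal P_2$ would challenge. Suppose, for a contradiction, that $\pi\in\mathrm{BndWMP}$. By Lemma 1(c) all excesses are bounded, and so is $T$.

From time $a$ on, $T$ never decreases. Each edge used has effect $0$, or is the loop at $F$, which raises $T$ by $1$, or has effect $+1$ in one dimension and $-1$ in another. In the last case $T$ is unchanged if there is no truncation, and grows by $1$ if the $-1$ is truncated (the $+1$ always acts). A bounded nondecreasing integer sequence is eventually constant, so there is $b\ge a$ such that after $b$ no truncation occurs and the loop at $F$ is never used.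

**Step 4: after $b$ the play cycles forever.** The loops at $A_j$, $B$, $A'$ decrease $x_j$, $y$, $x_1$ respectively, without truncation, so each stay there is finite. The loop at $F$ is not used. Hence from any of these states the play moves on through $V_1,\dots,V_n$ to $q_0$.

While $\pi$ is in machine states $q$ and states $Z_{j,q'}$, it follows $M$ exactly on the configuration $(q,x_1,\dots,x_n)$: the increment edge increments $x_j$; the decrement edge is taken only if $x_j\ge1$, since it is not truncated; a zero-claim is made only if $x_j=0$, and then $\mathcal P_2$ moves to $q'$. If $\pi$ stayed in these states forever without reaching $q_h$, this would be an infinite run of $M$ from some configuration with bounded counters, contradicting (U). So $\pi$ reaches $q_h$ and then $A_1$.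

**Step 5: the contradiction.** Thus after $b$ the play visits $A_1$, then $V_1,\dots,V_n$, then $q_0$. At each $V_j$ we have $x_j=0$, and the edges among the $V_j$ and to $q_0$ have effect $0$. So $q_0$ is entered with $x=0$. From there the play follows the run of $M$ from $(q_0,0,\dots,0)$, and by Step 4 it reaches $q_h$. So $M$ halts, a contradiction. Hence $\pi\notin\mathrm{BndWMP}$. $\square$

## Four dimensions: a clock counter gives (U)

It remains to supply machines with (U).

**Lemma 5.** Given a 2-counter machine $M'$, one can compute a 3-counter machine $M$ with (U) that halts from its initial state with zero counters iff $M'$ does.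

*Proof.* Replace each state $q\ne q_h$ by two states: at $q$ put the instruction $\mathrm{inc}(3,\hat q)$, and at $\hat q$ the original instruction of $q$. The first two counters behave as in $M'$, so $M$ halts iff $M'$ does. Counter $3$ is never decremented, and in every infinite run from any configuration it is incremented infinitely often. $\square$

**Proof of Theorem 1.** Given a 2-counter machine $M'$, compute $M$ by Lemma 5 and then $G_M$, with $n=3$, $k=4$ and weights in $\{-1,0,1\}$. By Lemmas 3 and 4, $\mathcal P_1$ wins $\mathrm{BndWMP}$ from $A_1$ iff $M$ halts, that is, iff $M'$ halts. By Minsky's theorem the bounded window mean-payoff problem is undecidable. $\blacksquare$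

## Three dimensions: a clock inside the exponent of $5$

To save a dimension we need (U) with two counters. Encode two counters $\alpha,\beta$ and a step count $s$ in one number $v=2^\alpha3^\beta5^s$, and use the second counter as scratch space. The factor $5$ per step is the clock.

**Lemma 6.** Given a 2-counter machine $M'$, one can compute a 2-counter machine $M$ with (U) that halts from $(q_0,0,0)$ iff $M'$ does.

*Proof.* **Step 1: the machine.** $M$ first increments $c_1$ (so $v=1$) and goes to $\mathrm{start}_{q_0'}$, where $q_0'$ is the initial state of $M'$. The state $\mathrm{start}_{q_h'}$ is the halting state of $M$. For every other state $q$ of $M'$, the block $\mathrm{start}_q$ is as follows.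

1. While $c_2>0$: decrement $c_2$. Then, if $c_1=0$, halt. (The test is a decrement of $c_1$ followed, in the nonzero case, by an increment.)
2. If $q$ increments the counter with prime $\rho\in\{2,3\}$: while $c_1>0$, decrement $c_1$ and add $5\rho$ to $c_2$. Then, while $c_2>0$, decrement $c_2$ and increment $c_1$. Go to the start of the next state.
3. If $q$ is a dec/zero-test on the counter with prime $\rho$: repeat rounds, each removing $\rho$ units from $c_1$ one by one and then incrementing $c_2$, until $c_1=0$ is found.
   - Found at the beginning of a round: then $v=\rho c_2$. While $c_2>0$, decrement $c_2$ and add $5$ to $c_1$. Go to the start of the nonzero-branch state.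
   - Found after removing $r$ units in a round, $1\le r<\rho$ (the state remembers $r$): then $v=\rho c_2+r$. While $c_2>0$, decrement $c_2$ and add $5\rho$ to $c_1$. Then add $5r$ to $c_1$. Go to the start of the zero-branch state.

In cases 2 and 3, $v$ denotes the value of $c_1$ after item 1. Adding a constant is a chain of increments, and a while-loop is a $\mathrm{dec}$ instruction whose zero branch leaves the loop.

**Step 2: correctness.** Starting with $v\ge1$ and $c_2=0$, a block ends with $c_2=0$ and with $c_1$ equal to $5\rho v$ (increment), $5v/\rho$ (dec/zero-test with $\rho\mid v$), or $5\rho c_2+5r=5v$ with $c_2$ taken when the rounds end (dec/zero-test with $\rho\nmid v$). With $v=2^\alpha3^\beta5^s$ we have $2\mid v$ iff $\alpha>0$, and $3\mid v$ iff $\beta>0$. So each block performs one step of $M'$ and increases $s$ by $1$. From the initial configuration $v\ge1$ at every block start, so the test in item 1 never halts the machine. Hence $M$ halts iff $M'$ does.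

**Step 3: property (U).** Take an infinite run of $M$ from any configuration. Each loop decrements, in every iteration, a counter that it never increments, so each stay in a loop is finite. Apart from its loops a block is acyclic, so block starts are visited infinitely often. After item 1 of a block, $c_2=0$ and $c_1=v\ge1$ (otherwise $M$ halts), and $v$ is the value $c_1$ had at the block start. By the computation in Step 2, which uses only $v\ge1$, the block ends with $c_1\in\{10v,15v,5v,\tfrac52v,\tfrac53v\}$, an integer $>v$. So $c_1$ strictly increases from one block start to the next, and it is unbounded. $\square$

**Example 10.** Let $v=6=2^13^15^0$ and let $q$ be a dec/zero-test on the counter with prime $2$. Three rounds give $c_1=0$, $c_2=3$, found at the beginning of a round, and then $c_1=15=3\cdot5$: $\alpha$ has dropped to $0$ and $s=1$. Another such test on $15$ makes seven rounds, finds $r=1$ with $c_2=7$, and ends with $5\cdot2\cdot7+5\cdot1=75=3\cdot5^2$: the zero branch, with $\alpha=0$ and $\beta=1$ unchanged.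

**Proof of Theorem 2, part 1.** Given a 2-counter machine, apply Lemma 6 and build the game of the resulting machine, now with $n=2$, $k=3$ and weights in $\{-1,0,1\}$. If the machine halts, Lemma 3 gives a finite-memory strategy of $\mathcal P_1$ ensuring $\mathrm{DirFix}(K)$ for a single $K$. If it does not halt, Lemma 4 shows that $\mathcal P_1$ does not win $\mathrm{BndWMP}$. Any winning condition for $\mathcal P_1$ lying between "ensures $\mathrm{DirFix}(K)$ for some uniform $K$" and "ensures $\mathrm{BndWMP}$" is therefore met in this game iff the machine halts, so it is undecidable. This includes the direct version and the versions with a uniform bound. $\blacksquare$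

## $\Sigma^0_1$-completeness and the absence of a computable bound

Here we finish part 2 of Theorem 2. The equivalence with a single bound $l$, determinacy, finite memory for $\mathcal P_1$ and membership in $\Sigma^0_1$ were obtained at (2).

**Step 1: hardness for every $k\ge3$.** The map from a 2-counter machine to its game with $k=3$ is a computable many-one reduction from the halting problem, by part 1. For fixed $k>3$, add dimensions in which all weights are $0$: their windows close in one step, so the winner does not change. For arbitrary $k$, the games with $k=3$ are among the instances. With membership in $\Sigma^0_1$, the problem is $\Sigma^0_1$-complete for every fixed $k\ge3$ and for arbitrary $k$.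

**Step 2: no computable bound on $l$.** Suppose a computable $f$ satisfied
$$s_0\in\textstyle\bigcup_lW_l\ \Longrightarrow\ s_0\in W_{f(G,s_0)} .$$
Then, by (2), one could decide the problem by computing the single set $W_{f(G,s_0)}$, solving the co-Büchi game for the bound $f(G,s_0)$, and checking whether it contains $s_0$. This contradicts undecidability, so no such $f$ exists. $\blacksquare$
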